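\title{The modal logic of ccc forcing under Martin's Axiom}

\begin{abstract}
Read $\Box\psi$ as ``$\psi$ holds in every forcing extension by a ccc poset.''
We show that the modal principles that $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$
proves under this reading are exactly those of $\mathrm{S4.2}$. The upper bound
is realized by a single model of full Martin's Axiom, with a prescribed
definable value of the continuum. For an arbitrary model of
$\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ the valid principles lie between
$\mathrm{S4.2}$ and $\mathrm{S5}$, and both bounds are attained. The main tool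
is a definable family of gaps in $\mathcal P(\omega)$ modulo finite, of length
the continuum, which ccc forcing can fill independently of one another.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A poset is \emph{ccc} if all its antichains are countable. For a sentence
$\psi$ of set theory let $\Box\psi$ be the sentence ``every ccc poset forces
$\psi$,'' and let $\Diamond\psi$ be $\neg\Box\neg\psi$, which says that $\psi$
holds in some forcing extension by a ccc poset. The forcing relation for a
fixed sentence is definable, so $\Box\psi$ and $\Diamond\psi$ are again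
sentences of set theory and the two operations can be iterated. For example,
$\Diamond\Box\psi$ says that ccc forcing can make $\psi$ true in a way that no
further ccc forcing can undo.

Modal formulas are built from propositional variables with the Boolean
connectives and $\Box$; the symbol $\Diamond$ abbreviates $\neg\Box\neg$. A
\emph{ccc-translation} is a map $H$ that assigns a sentence of set theory to
each propositional variable. It extends to all modal formulas by commuting with
the Boolean connectives and by $H(\Box\varphi)=\Box H(\varphi)$. A modal formula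
$\varphi$ is \emph{valid for ccc forcing at} a model $W$ of $\mathrm{ZFC}$ if
$W\models H(\varphi)$ for every ccc-translation $H$, and $\mathrm{Val}(W)$ is
the set of such $\varphi$. For a theory $T\supseteq\mathrm{ZFC}$, the
\emph{logic of $T$} is the set of all $\varphi$ such that $T\vdash H(\varphi)$
for every ccc-translation $H$. By the completeness theorem it is the
intersection of the sets $\mathrm{Val}(W)$ over all models $W$ of $T$. We write
$\mathrm{ML}_{\mathrm{ccc}}$ for the logic of $\mathrm{ZFC}$ and
$\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}$ for the logic of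
$\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$. Here $\mathrm{MA}_\lambda$ says that for
every ccc poset and every family of at most $\lambda$ dense subsets of it some
filter meets all members of the family, and $\mathrm{MA}$ says that
$\mathrm{MA}_\lambda$ holds for all $\lambda<2^\omega$. If $\mathrm{ZFC}$ is
consistent, so is $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ (Solovay--Tennenbaum).

A \emph{normal modal logic} is a set of modal formulas that contains the
propositional tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed
under modus ponens, substitution, and necessitation (from $\varphi$ infer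
$\Box\varphi$). The logic $\mathrm{S4}$ is the smallest normal logic containing
$\Box p\to p$ and $\Box p\to\Box\Box p$. The logics $\mathrm{S4.2}$ and
$\mathrm{S5}$ are the smallest normal logics containing $\mathrm{S4}$ and,
respectively,
\[
  \Diamond\Box p\to\Box\Diamond p\quad\text{(the axiom .2)},
  \qquad\qquad
  \Diamond\Box p\to p .
\]
It is known that $\mathrm{S4}\subseteq\mathrm{ML}_{\mathrm{ccc}}$. It is also
known (Hamkins--L\"owe) that, since $\mathrm{MA}_{\omega_1}$ implies that the
product of ccc posets is ccc, every ccc-translation of .2 holds in every model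
of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$. The question we answer is posed
in~\cite{source}: \emph{what is
$\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}$?}

Two features keep the answer from being automatic. First,
$\mathrm{MA}_{\omega_1}$ is assumed only in the ground model and may fail in
its ccc extensions, so there is no a priori reason for
$\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}$ to be closed under
necessitation; even the inclusion of $\mathrm{S4.2}$, as opposed to the
instances of .2, needs an argument. Second, Martin's Axiom says that many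
things which ccc forcing could do have already been done, and this pushes the
logic toward $\Diamond\Box p\to p$: whatever can be made true for good is true.
For instance, ccc forcing keeps all reals and all cardinals, so
$\Diamond\Box\neg\mathrm{CH}$ holds in every model of $\mathrm{ZFC}$ (add
$\aleph_2$ Cohen reals); a model of $\mathrm{CH}$ therefore refutes
$\Diamond\Box p\to p$, while under $\mathrm{MA}_{\omega_1}$ this counterexample
is gone. The sentence $2^\omega>\aleph_2$ replaces it in a model of
$\mathrm{MA}+2^\omega=\aleph_2$, so the logic of
$\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ is not $\mathrm{S5}$. But the sentences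
$2^\omega>\aleph_n$ are linearly ordered by implication, and any two of them
satisfy the linearity axiom
\begin{equation}\label{eq:linear}
  \Box(\Box p\to q)\vee\Box(\Box q\to p).
\end{equation}
To refute \eqref{eq:linear} one needs, in a model of Martin's Axiom, two
irreversible events each of which can be brought about without the other. To
refute every formula outside $\mathrm{S4.2}$ one needs arbitrarily many, and
they must stay independent in all ccc extensions. We show that this is
possible.

\begin{theorem}\label{thm:main}
Assume that $\mathrm{ZFC}$ is consistent. Then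
$\mathrm{ML}_{\mathrm{ccc}}^{\mathrm{MA}_{\omega_1}}=\mathrm{S4.2}$. In
particular, this set is closed under necessitation.
\end{theorem}

\begin{theorem}\label{thm:strong}
Assume that $\mathrm{ZFC}$ is consistent.
\begin{enumerate}
\item[(1)] Let $\kappa$ be defined in $L$ by a parameter-free formula for which
$\mathrm{ZFC}+V{=}L$ proves ``$\kappa$ is a regular cardinal $>\omega_1$''
\textup{(}for example $\aleph_2$, $\aleph_n$, $\aleph_{\omega+1}$\textup{)}.
There is a single model $W$ of $\mathrm{ZFC}+\mathrm{MA}+2^\omega=\kappa$ with
$\mathrm{Val}(W)=\mathrm{S4.2}$. Hence $\mathrm{S4.2}$ is the logic of every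
theory $T\supseteq\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ that is true in $W$, for
example of $\mathrm{ZFC}+\mathrm{MA}+2^\omega=\aleph_n$ for $2\le n<\omega$.
\item[(2)] For every model $W$ of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ we have
$\mathrm{S4.2}\subseteq\mathrm{Val}(W)\subseteq\mathrm{S5}$. Both bounds are
attained by models of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:forcing} fixes conventions, and Section~\ref{sec:lower} proves
the lower bound. Section~\ref{sec:kripke} reduces the upper bounds to a
set-theoretic task: finding sentences that ccc forcing controls independently.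
Sections~\ref{sec:gaps} and~\ref{sec:buttons} obtain such sentences from a
suitable family of gaps, and Section~\ref{sec:model} builds a model of
$\mathrm{MA}$ with such a family. Section~\ref{sec:proofs} assembles the proofs
and finds a model whose logic is $\mathrm{S5}$.

\section{Forcing conventions}\label{sec:forcing}

The set $\mathrm{Val}(W)$ depends only on the theory of $W$, so by the
L\"owenheim--Skolem theorem we may take all models to be countable. Then
generic filters exist. Since we assume only that $\mathrm{ZFC}$ is consistent,
our models may be ill-founded. Forcing over such a model is standard: $W[G]$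
consists of the classes of names modulo ``some $p\in G$ forces equality,'' the
forcing theorem holds, and $W[G]$ is a countable model of $\mathrm{ZFC}$ with
the same ordinals as $W$, hence with the same constructible universe $L$. Words
such as ``finite,'' ``$\omega$,'' and ``cardinal'' are meant in the sense of
the model under discussion. Only the numbers that index sentences or count
points of Kripke models ($N$, $k$, $i$, $j$, $l$, $t$ below) are standard. No idea is lost by
picturing the models as transitive.

Posets are preorders with a largest element, and $q\le p$ means that $q$ is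
stronger. A \emph{ccc extension} of $W$ is a model $W[G]$ where $G$ is generic
over $W$ for a poset that is ccc in $W$; the trivial poset shows that $W$ is a
ccc extension of itself. We use the following textbook facts.

\begin{enumerate}
\item[(F1)] For countable $W$: $W\models\Diamond\psi$ iff some ccc extension of
$W$ satisfies $\psi$, and $W\models\Box\psi$ iff all do. If
$W\models\Diamond\psi$, then some ccc poset forces $\psi$ outright (restrict
below a condition forcing $\psi$).
\item[(F2)] If $P$ is ccc and forces that $\dot Q$ is ccc, then $P*\dot Q$ is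
ccc. So a ccc extension of a ccc extension of $W$ is a ccc extension of $W$;
and if $P$ is ccc and forces that the ground-model poset $E$ is ccc, then
$P\times E$ is ccc. Finite-support iterations of ccc posets are ccc.
\item[(F3)] Ccc forcing preserves cardinals and cofinalities. For regular
$\nu$, a $<\!\nu$-closed poset (descending sequences of length $<\nu$ have
lower bounds) adds no sequence of ground-model elements of length $<\nu$, and
so preserves cardinals $\le\nu$. A poset of size $\le\nu$ preserves cardinals
$>\nu$.
\item[(F4)] (Product lemma.) Let $P,E\in W$. If $G$ is $P$-generic over $W$ and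
$K$ is $E$-generic over $W[G]$, then $K$ is $E$-generic over $W$, $G$ is
$P$-generic over $W[K]$, and $W[G][K]=W[K][G]$. The generic filters for
$P\times E$ are exactly the products $G\times K$ of this kind.
\item[(F5)] (Nice names.) Every subset of a ground-model set $X$ in an
extension by $P$ has a name given by one antichain of $P$ for each $x\in X$. So
if $P$ is ccc, then $2^\lambda$ of the extension is at most
$((|P|+\omega)^\omega)^\lambda$ of the ground model.
\item[(F6)] ($\Delta$-system lemma.) If $\kappa$ is regular and uncountable and
$(d_\xi)_{\xi<\kappa}$ are finite sets, there are $I\subseteq\kappa$ of size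
$\kappa$ and a \emph{root} $\rho$ with $d_\xi\cap d_\eta=\rho$ for all distinct
$\xi,\eta\in I$.
\item[(F7)] If $W\subseteq W'$ is a generic extension with the same
$\omega_1$, and $P\in W$ is ccc in $W'$, then $P$ is ccc in $W$.
\item[(F8)] For infinite $\lambda$, $\mathrm{MA}_\lambda$ follows from its
restriction to ccc preorders whose underlying set is an ordinal
$\mu\le\lambda$ and whose largest element is $0$. (Given $P$ and dense sets
$D_\xi$, $\xi<\lambda$, close the largest element under functions choosing
extensions in each $D_\xi$ and common extensions of compatible pairs; copy the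
resulting suborder onto its cardinality.) Also $\mathrm{MA}_\lambda$ implies
$2^\omega>\lambda$.
\end{enumerate}

The next lemma is the converse of the last clause on products in (F2).

\begin{lemma}\label{lem:dagger}
If $P\times E$ is ccc, then $E$ forces that $P$ is ccc.
\end{lemma}

\begin{proof}
Suppose that $e$ forces $(\dot p_\xi)_{\xi<\omega_1}$ to be pairwise
incompatible in $P$. Choose $e_\xi\le e$ and $p_\xi\in P$ with
$e_\xi\Vdash\dot p_\xi=p_\xi$. If $(p_\xi,e_\xi)$ and $(p_\eta,e_\eta)$ were
compatible for some $\xi\ne\eta$, a common extension of $e_\xi$ and $e_\eta$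
would force the compatible conditions $p_\xi,p_\eta$ to be incompatible. So the
pairs $(p_\xi,e_\xi)$ form an uncountable antichain of $P\times E$.
\end{proof}

Let $\kappa$ be regular and uncountable. A poset $R$ is $K_\kappa$ if for every
family $(r_\xi)_{\xi<\kappa}$ in $R$ there is $I\subseteq\kappa$ of size
$\kappa$ such that the $r_\xi$, $\xi\in I$, are pairwise compatible. Every
$K_{\omega_1}$ poset is ccc. A set of conditions is \emph{centered} if any
finitely many of its members have a common extension, and a poset is
\emph{$\sigma$-centered} if it is a union of countably many centered sets. A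
finite product of $\sigma$-centered posets is $\sigma$-centered, being the
union of the products of the centered pieces. Let $\mathrm{Add}(\omega,\mu)$ be
the poset of finite partial functions from $\mu\times\omega$ to $2$, ordered by
reverse inclusion; it is the same poset in every generic extension.

\begin{lemma}\label{lem:knaster}
If $S$ is $\sigma$-centered and $\mu$ is an ordinal, then
$S\times\mathrm{Add}(\omega,\mu)$ is $K_\kappa$ for every regular uncountable
$\kappa$. The same holds for $S$ and for $\mathrm{Add}(\omega,\mu)$ alone.
\end{lemma}

\begin{proof}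
Given $(s_\xi,c_\xi)_{\xi<\kappa}$, keep $\kappa$ many $\xi$ for which $s_\xi$
lies in one centered piece. Thin out by (F6) so that the domains of the $c_\xi$
have a root $\rho$, and again so that $c_\xi{\upharpoonright}\rho$ is constant.
The remaining conditions are pairwise compatible. For the last sentence take
$\mu=0$ or $S$ trivial.
\end{proof}

\section{The lower bound}\label{sec:lower}

Every set $\mathrm{Val}(W)$ is closed under modus ponens. It is closed under
substitution, because translating a substitution instance of $\varphi$ by $H$
is the same as translating $\varphi$ by another ccc-translation. It contains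
$\mathrm{S4}$, because the set of formulas valid at \emph{all} models of
$\mathrm{ZFC}$ is a normal logic containing the axioms of $\mathrm{S4}$: by
(F1), $\Box(p\to q)\to(\Box p\to\Box q)$ is valid; $\Box p\to p$ is valid since
$W$ is a ccc extension of itself; $\Box p\to\Box\Box p$ is valid by (F2); and
necessitation holds since ccc extensions are models of $\mathrm{ZFC}$.

The next lemma is the only place where $\mathrm{MA}_{\omega_1}$ is used as a
hypothesis.

\begin{lemma}\label{lem:dot2}
If $W\models\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$, then every substitution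
instance of \textup{.2} belongs to $\mathrm{Val}(W)$.
\end{lemma}

\begin{proof}
Suppose that $W$ satisfies $\Diamond\Box\psi$ and $\neg\Box\Diamond\psi$; the
latter is $\Diamond\Box\neg\psi$. By (F1) there are ccc posets $P$ and $E$
forcing $\Box\psi$ and $\Box\neg\psi$. By $\mathrm{MA}_{\omega_1}$ the product
$P\times E$ is ccc. Let $G\times K$ be generic for it. By
Lemma~\ref{lem:dagger}, $W[G][K]$ is a ccc extension of $W[G]$, so it satisfies
$\psi$, and $W[K][G]$ is a ccc extension of $W[K]$, so it satisfies $\neg\psi$.
These are the same model.
\end{proof}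

A derivation in $\mathrm{S4.2}$ may apply necessitation to instances of .2,
and $\mathrm{Val}(W)$ is not known to be closed under that rule. The way out is
that necessitation can be confined to the extra axioms, and that each instance
of .2 implies its own necessitation in $\mathrm{S4}$.

\begin{lemma}\label{lem:nec}
Let $\Delta$ be a set of modal formulas closed under substitution. Let
$X\supseteq\mathrm{S4}$ be closed under modus ponens, with $\Box\delta\in X$
for all $\delta\in\Delta$. Then $X$ contains the smallest normal logic
containing $\mathrm{S4}\cup\Delta$.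
\end{lemma}

\begin{proof}
Let $Y$ be the set of $\vartheta$ such that
$\mathrm{S4}\vdash\Box\delta_1\wedge\dots\wedge\Box\delta_n\to\vartheta$ for
some $\delta_1,\dots,\delta_n\in\Delta$. Then $Y\subseteq X$ by modus ponens.
The set $Y$ contains $\mathrm{S4}$, and it contains $\Delta$ because
$\mathrm{S4}\vdash\Box\delta\to\delta$. It is closed under substitution because
$\mathrm{S4}$ and $\Delta$ are, and under modus ponens because one may join the
two lists of hypotheses. If
$\mathrm{S4}\vdash\bigwedge_i\Box\delta_i\to\vartheta$, then
$\mathrm{S4}\vdash\bigwedge_i\Box\Box\delta_i\to\Box\vartheta$, and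
$\mathrm{S4}\vdash\Box\delta_i\to\Box\Box\delta_i$ gives $\Box\vartheta\in Y$.
So $Y$ is a normal logic containing $\mathrm{S4}\cup\Delta$.
\end{proof}

In a normal logic, $\vdash\alpha\to\beta$ implies
$\vdash\Box\alpha\to\Box\beta$ and $\vdash\Diamond\alpha\to\Diamond\beta$.
Since $\neg\Diamond\alpha$ is equivalent to $\Box\neg\alpha$, the axiom
$\Box p\to\Box\Box p$ gives
\begin{equation}\label{eq:notdiamond}
  \mathrm{S4}\vdash\neg\Diamond\alpha\to\Box\neg\Diamond\alpha .
\end{equation}

\begin{proposition}\label{prop:lower}
If $W\models\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$, then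
$\mathrm{S4.2}\subseteq\mathrm{Val}(W)$.
\end{proposition}

\begin{proof}
Let $\delta$ be $\Diamond\Box\chi\to\Box\Diamond\chi$. It is the disjunction of
$\neg\Diamond\Box\chi$ and $\Box\Diamond\chi$, and each disjunct implies its
own necessitation in $\mathrm{S4}$: the first by \eqref{eq:notdiamond}, the
second by $\Box p\to\Box\Box p$. Each disjunct implies $\delta$, so its
necessitation implies $\Box\delta$. Thus
$\mathrm{S4}\vdash\delta\to\Box\delta$, and Lemma~\ref{lem:dot2} gives
$\Box\delta\in\mathrm{Val}(W)$. Apply Lemma~\ref{lem:nec} to the set $\Delta$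
of instances of .2.
\end{proof}

\begin{remark}
If $\vartheta\in\mathrm{S4.2}$, then
$\Box\vartheta\in\mathrm{S4.2}\subseteq\mathrm{Val}(W)$. So $\mathrm{S4.2}$
remains valid at every ccc extension of a model of $\mathrm{MA}_{\omega_1}$,
whether or not $\mathrm{MA}_{\omega_1}$ survives.
\end{remark}

\section{Simulating finite Kripke models}\label{sec:kripke}

To show that a formula $\varphi$ is not valid at $W$ we take a finite Kripke
model refuting $\varphi$ and arrange that the ccc extensions of $W$, seen
through finitely many sentences, look like that model.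

A \emph{Kripke model} is a preorder $(F,\le)$ with a set $\|p\|\subseteq F$ for
each variable $p$. Truth at a point is defined by $u\models p$ iff $u\in\|p\|$,
by the Boolean clauses, and by: $u\models\Box\chi$ iff $v\models\chi$ for all
$v\ge u$. A \emph{root} is a point $r$ with $r\le u$ for all $u$. The preorder
is \emph{directed} if any two points have an upper bound. A \emph{cluster} is
a class of the equivalence relation ``$u\le v$ and $v\le u$''; the clusters are
partially ordered by $\le$.

\begin{proposition}\label{prop:fmp}
If $\varphi\notin\mathrm{S4.2}$, then $\varphi$ fails at a root of some Kripke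
model on a finite directed preorder. If $\varphi\notin\mathrm{S5}$, then
$\varphi$ fails at a point of some finite Kripke model with a single cluster.
\end{proposition}

\begin{proof}
Let $\Lambda$ be $\mathrm{S4.2}$ or $\mathrm{S5}$. For maximal
$\Lambda$-consistent sets $x,y$ put $x\mathrel{\mathsf R}y$ iff
$\{\alpha:\Box\alpha\in x\}\subseteq y$. Recall that every consistent set
extends to a maximal one; that if $x\mathrel{\mathsf R}y$ and $\alpha\in y$
then $\Diamond\alpha\in x$; and that if $\Box\chi\notin x$ then
$x\mathrel{\mathsf R}y$ for some $y$ with $\chi\notin y$. The axioms of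
$\mathrm{S4}$ make $\mathsf R$ reflexive and transitive. Fix a maximal
consistent $r_0\ni\neg\varphi$ and let $Z=\{x:r_0\mathrel{\mathsf R}x\}$, which
is closed upward under $\mathsf R$.

Let $\Lambda=\mathrm{S4.2}$ and $x,y\in Z$. We claim that
$\{\alpha:\Box\alpha\in x\}\cup\{\beta:\Box\beta\in y\}$ is consistent; a
maximal consistent set extending it is then an $\mathsf R$-upper bound of $x$
and $y$. Both sets in the union are closed under conjunction, so otherwise
there are $\Box\alpha\in x$ and $\Box\beta\in y$ with
$\Lambda\vdash\neg(\alpha\wedge\beta)$. Then $\Diamond\Box\alpha\in r_0$, so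
$\Box\Diamond\alpha\in r_0$ by .2, so $\Diamond\alpha\in y$. With
$\Box\beta\in y$ this gives $\Diamond(\alpha\wedge\beta)\in y$, contradicting
$\Lambda\vdash\Box\neg(\alpha\wedge\beta)$.

Let $\Lambda=\mathrm{S5}$. If $x\mathrel{\mathsf R}y$ and $\Box\alpha\in y$,
then $\Diamond\Box\alpha\in x$, so $\alpha\in x$. Thus $\mathsf R$ is
symmetric, and any two points of $Z$ are related.

It remains to make $Z$ finite. Let $\Sigma$ be the set of subformulas of
$\varphi$. Identify $x,y\in Z$ if $x\cap\Sigma=y\cap\Sigma$, and let $F$ be the
finite set of classes $[x]$. Put $[x]\le[y]$ iff every $\Box\chi\in\Sigma$ that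
belongs to $x$ belongs to $y$, and put $\|p\|=\{[x]:p\in x\cap\Sigma\}$. This
is a preorder, and $x\mathrel{\mathsf R}y$ implies $[x]\le[y]$, because
$\Box\chi\in x$ gives $\Box\Box\chi\in x$. So $[r_0]$ is a root, $F$ is
directed in the first case, and $F$ is a single cluster in the second. By
induction on $\chi\in\Sigma$, $[x]\models\chi$ iff $\chi\in x$. Variables and
Boolean connectives are immediate. If $\Box\chi\in x$ and $[x]\le[y]$, then
$\Box\chi\in y$, so $\chi\in y$. If $\Box\chi\notin x$, there is $y\in Z$ with
$x\mathrel{\mathsf R}y$ and $\chi\notin y$, and $[x]\le[y]$. Hence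
$[r_0]\not\models\varphi$.
\end{proof}

\begin{lemma}[Labeling]\label{lem:label}
Let $W$ be a countable model of $\mathrm{ZFC}$, let $F$ be a finite Kripke
model, and let $\Phi_u$, $u\in F$, be sentences such that every ccc extension
$W'$ of $W$ satisfies $\Phi_u$ for exactly one $u$, denoted
$\mathrm{node}(W')$. Suppose that for every ccc extension $W'$ of $W$,
\[
  \{\mathrm{node}(W''): W''\text{ is a ccc extension of }W'\}
  =\{u\in F:u\ge\mathrm{node}(W')\}.
\]
Then every modal formula that fails at $\mathrm{node}(W)$ is outside
$\mathrm{Val}(W)$.
\end{lemma}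

\begin{proof}
Let $H(p)=\bigvee_{u\in\|p\|}\Phi_u$, the empty disjunction being a false
sentence. We show by induction on $\chi$ that $W'\models H(\chi)$ iff
$\mathrm{node}(W')\models\chi$, for all ccc extensions $W'$ of $W$. For
variables this is the choice of $H$, and the Boolean steps are immediate. By
(F1), $W'\models\Box H(\chi)$ iff $W''\models H(\chi)$ for all ccc extensions
$W''$ of $W'$. These are ccc extensions of $W$ by (F2), so by induction the
condition says that $\mathrm{node}(W'')\models\chi$ for all such $W''$, and by
hypothesis this says that $u\models\chi$ for all $u\ge\mathrm{node}(W')$.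
\end{proof}

\subsection*{Clusters: a dial}
Inside a cluster one moves freely among finitely many points. We need a
quantity that ccc forcing can set to any of $k$ values, from any position. The
continuum can only increase, but its $\aleph$-index modulo $k$ is reversible.
Fix $k\ge1$. For a model $W'$ of $\mathrm{ZFC}$ write
$2^\omega=\aleph_{\lambda+n}$ with $\lambda$ a limit ordinal or $0$ and
$n<\omega$, and let $\sigma_k(W')=n\bmod k$. For each $t<k$, ``$\sigma_k=t$''
is a sentence of set theory.

\begin{lemma}\label{lem:dial}
Let $W'$ be a countable model of $\mathrm{ZFC}$, let $t<k$, and let $\nu$ be a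
cardinal of $W'$. There is a cardinal $\mu>\nu$ of $W'$ such that, whenever
$S\in W'$ has size at most $\nu$ and $E=S\times\mathrm{Add}(\omega,\mu)$ is ccc
in $W'$, every extension $W''$ of $W'$ by $E$ has $\sigma_k(W'')=t$.
\end{lemma}

\begin{proof}
Work in $W'$. Iterate the power set operation $\omega_1$ times starting from
$\nu+\omega$, taking suprema at limits, and let $\aleph_\lambda$ be the
supremum. It is a strong limit cardinal of cofinality $\omega_1$, so $\lambda$
is a limit ordinal. Every $\omega$-sequence in $\aleph_\lambda$ lies in some
infinite $\gamma<\aleph_\lambda$, and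
$|\gamma|^\omega\le2^{|\gamma|}<\aleph_\lambda$; hence
$\aleph_\lambda^\omega=\aleph_\lambda$. Hausdorff's formula
$(\eta^+)^\omega=\eta^\omega\cdot\eta^+$, applied $t$ times, shows that
$\mu=\aleph_{\lambda+t}$ satisfies $\mu^\omega=\mu$. Now $|E|=\mu$, so $W''$
has at most $(\mu^\omega)^\omega=\mu$ reals by (F5), and the second factor adds
$\mu$ distinct reals. Cardinals are preserved, so
$2^\omega=\aleph_{\lambda+t}$ in $W''$.
\end{proof}

\begin{proposition}\label{prop:S5upper}
$\mathrm{Val}(W)\subseteq\mathrm{S5}$ for every model $W$ of $\mathrm{ZFC}$.
\end{proposition}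

\begin{proof}
Let $W$ be countable and $\varphi\notin\mathrm{S5}$. By
Proposition~\ref{prop:fmp}, $\varphi$ fails at a point $r$ of a single-cluster
model $F$ with, say, $k$ points. Let $f:k\to F$ be a bijection with
$f(\sigma_k(W))=r$, and let $\Phi_{f(t)}$ be ``$\sigma_k=t$''. By
Lemma~\ref{lem:dial} with $S$ trivial, every ccc extension of $W$ has ccc
extensions with every value of $\sigma_k$. Lemma~\ref{lem:label} applies.
\end{proof}

\subsection*{The order of clusters: buttons}
Passing to a higher cluster is irreversible. We model this by sentences that
are false in $W$, stay true once true, and can be made true one at a time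
without disturbing each other or the dial. As usual $N=\{0,\dots,N-1\}$.

\begin{definition}\label{def:buttons}
Let $W$ be a countable model of $\mathrm{ZFC}$ and let
$\psi_0,\dots,\psi_{N-1}$ be sentences. For a ccc extension $W'$ of $W$ let
$J(W')=\{j<N:W'\models\psi_j\}$. The $\psi_j$ are \emph{independent buttons
over $W$} if:
\begin{enumerate}
\item[(B1)] $J(W)=\emptyset$;
\item[(B2)] $J(W')\subseteq J(W'')$ whenever $W'$ is a ccc extension of $W$
and $W''$ is a ccc extension of $W'$;
\item[(B3)] for every ccc extension $W'$ of $W$, every $B$ with
$J(W')\subseteq B\subseteq N$, and all $t<k<\omega$, there is a ccc extension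
$W''$ of $W'$ with $J(W'')=B$ and $\sigma_k(W'')=t$.
\end{enumerate}
\end{definition}

With $\mathrm{node}=J$, independent buttons simulate the power set
$(\mathcal P(N),\subseteq)$. For $N=2$, let $p$ hold at the sets containing $0$
and $q$ at the sets containing $1$. Then $\{0\}\models\Box p\wedge\neg q$ and
$\{1\}\models\Box q\wedge\neg p$, so \eqref{eq:linear} fails at $\emptyset$. The
poset of clusters of a finite rooted directed preorder has a least and a
greatest element but need not be a power set, or even a lattice. The next lemma
covers it by a power set. A set of pushed buttons is read as a set of records of a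
walk up the poset. Records that agree determine the current position; records
that disagree send us to the top, from where nothing further is required.

\begin{lemma}\label{lem:cover}
Let $Q$ be a finite partial order with least element $0$ and greatest element
$1$. There are a finite set $I$ and a monotone map $\pi:\mathcal P(I)\to Q$
with $\pi(\emptyset)=0$ such that whenever $\pi(X)\le y$ there is $Y\supseteq X$
with $\pi(Y)=y$.
\end{lemma}

\begin{proof}
Let $I$ be the set of nonempty strictly increasing sequences
$\langle x_1<\dots<x_m\rangle$ in $Q\setminus\{0\}$. Call $X\subseteq I$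
\emph{linear} if it is linearly ordered by end-extension. For linear $X$ let
$\pi(X)$ be the last entry of the longest sequence in $X$, with
$\pi(\emptyset)=0$. For $X$ not linear let $\pi(X)=1$.

Let $X\subseteq Y$. If $Y$ is not linear, $\pi(Y)=1$. If $Y$ is linear, so is
$X$, and either $X=\emptyset$ or the longest sequence of $Y$ end-extends or equals that of
$X$. In all cases $\pi(X)\le\pi(Y)$.

Let $\pi(X)\le y$. If equality holds take $Y=X$. Otherwise $\pi(X)<y$, so
$\pi(X)\ne1$ and $X$ is linear, and $y\ne0$. Let $s$ be the longest sequence of
$X$ (the empty sequence if $X=\emptyset$). Then $s^\frown y\in I$, every member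
of $X$ is an initial segment of it, and $Y=X\cup\{s^\frown y\}$ is linear with
$\pi(Y)=y$.
\end{proof}

For the chain $0<a<1$ the set $I$ consists of $\langle a\rangle$,
$\langle 1\rangle$, $\langle a,1\rangle$, and $\pi$ sends $\emptyset$ to $0$,
$\{\langle a\rangle\}$ to $a$, and the other six sets to $1$. Directedness
enters only through the greatest element, and it cannot be dropped: the
hypotheses on $\pi$ make it surjective and monotone, so $\pi(I)$ is a greatest
element of $Q$.

\begin{proposition}\label{prop:upper}
Let $W$ be a countable model of $\mathrm{ZFC}$ such that for every $N<\omega$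
there are $N$ independent buttons over $W$. Then
$\mathrm{Val}(W)\subseteq\mathrm{S4.2}$.
\end{proposition}

\begin{proof}
Let $\varphi\notin\mathrm{S4.2}$, and let $F$ with root $r$ be given by
Proposition~\ref{prop:fmp}. Let $Q$ be the poset of clusters of $F$. Its least
element $0$ is the cluster of $r$, and it has a greatest element because it is
finite and directed. Take $I$ and $\pi$ from Lemma~\ref{lem:cover}, identify
$I$ with $N=|I|$, and let $\psi_0,\dots,\psi_{N-1}$ be independent buttons. Let
$k$ be the largest size of a cluster. For each cluster $c$ choose a surjection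
$f_c:k\to c$, with $f_0(\sigma_k(W))=r$, and put
\[
  \mathrm{node}(W')=f_{\pi(J(W'))}\bigl(\sigma_k(W')\bigr).
\]
The condition $\mathrm{node}=u$ is expressed by the disjunction $\Phi_u$, over
all pairs $(B,t)$ with $f_{\pi(B)}(t)=u$, of the sentences
$\bigwedge_{j\in B}\psi_j\wedge\bigwedge_{j\in N\setminus B}\neg\psi_j
\wedge(\sigma_k=t)$. By (B1), $\mathrm{node}(W)=r$. If $W''$ is a ccc extension
of $W'$, then $\pi(J(W'))\le\pi(J(W''))$ by (B2), so
$\mathrm{node}(W')\le\mathrm{node}(W'')$. Conversely let
$u\ge\mathrm{node}(W')$ lie in the cluster $c$. Then $\pi(J(W'))\le c$, so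
there is $B\supseteq J(W')$ with $\pi(B)=c$. Choose $t$ with $f_c(t)=u$; then
(B3) gives $W''$ with $\mathrm{node}(W'')=u$. By Lemma~\ref{lem:label},
$\varphi\notin\mathrm{Val}(W)$.
\end{proof}

\section{Long gaps}\label{sec:gaps}

We need an event that ccc forcing can always bring about, that is permanent,
and that Martin's Axiom does not force to have happened already. Filling a long
gap is such an event. Write $a\subseteq^*b$ if $a\setminus b$ is finite.
Throughout this section $\kappa>\omega_1$ is regular.

\begin{definition}
A \emph{pregap of length $\kappa$} is a sequence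
$g=\langle(a_\alpha,b_\alpha):\alpha<\kappa\rangle$ of pairs of subsets of
$\omega$ with $a_\alpha\cap b_\alpha=\emptyset$ and with
$a_\alpha\subseteq^*a_\beta$, $b_\alpha\subseteq^*b_\beta$ for $\alpha<\beta$.
A set $x\subseteq\omega$ \emph{fills} $g$ if $a_\alpha\subseteq^*x$ and
$b_\alpha\cap x$ is finite for all $\alpha<\kappa$. An unfilled pregap is a
\emph{gap}.
\end{definition}

All intersections $a_\alpha\cap b_\beta$ are finite, since
$a_\alpha\subseteq^*a_\gamma$ and $b_\beta\subseteq^*b_\gamma$ for
$\gamma=\max(\alpha,\beta)$. The statement ``$x$ fills $g$'' is absolute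
between a model and its generic extensions, so a filled pregap stays filled.

The natural poset for filling $g$ has as conditions a finite part $s$ of $x$,
decided below $n$, and a finite set $F$ of promises to respect
$a_\alpha,b_\alpha$ from $n$ on. Let $S(g)$ be the set of triples $(F,n,s)$
with $F\subseteq\kappa$ finite, $s\subseteq n<\omega$, and
$a_\alpha\cap b_\beta\subseteq n$ for all $\alpha,\beta\in F$. Put
$(F',n',s')\le(F,n,s)$ iff $F'\supseteq F$, $n'\ge n$, $s'\cap n=s$, and for
all $m\in[n,n')$ and $\alpha\in F$,
\[
  m\in a_\alpha\Rightarrow m\in s',\qquad m\in b_\alpha\Rightarrow m\notin s'.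
\]
This is a partial order of size $\kappa$ with largest element
$(\emptyset,0,\emptyset)$, and it is the same poset in every generic extension.

\begin{lemma}\label{lem:gap}
Let $g$ be a pregap of length $\kappa$.
\begin{enumerate}
\item[(a)] $S(g)$ forces that $g$ is filled.
\item[(b)] $S(g)$ is ccc.
\item[(c)] If $g$ is filled, then $S(g)$ is $\sigma$-centered.
\item[(d)] If $g$ is not filled and $R$ is $K_\kappa$, then $R$ forces that $g$
is not filled.
\end{enumerate}
\end{lemma}

\begin{proof}
We first note that every condition $(F,n,s)$ has extensions $(F,n',s')$ with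
the same $F$ and any $n'\ge n$. Indeed, $n$ is not in both
$\bigcup_{\alpha\in F}a_\alpha$ and $\bigcup_{\alpha\in F}b_\alpha$, so we can
decide whether $n\in s'$ as promised and pass to $n+1$.

(a) Given $(F,n,s)$ and $\beta<\kappa$, increase $n$ until it includes the
finite sets $a_\alpha\cap b_\beta$ and $a_\beta\cap b_\alpha$ for $\alpha\in F$,
and then add $\beta$ to $F$. So the conditions with $\beta\in F$ are dense, as
are those with $n$ above a given number. Let $x$ be the union of the third
coordinates of a filter meeting these dense sets. Then $x\cap n'=s'$ for every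
$(F',n',s')$ in the filter. Given $\beta$, take $(F,n,s)$ in the filter with
$\beta\in F$. For $m\ge n$ take $(F',n',s')\le(F,n,s)$ in the filter with
$n'>m$; it shows that $m\in x$ if $m\in a_\beta$ and $m\notin x$ if
$m\in b_\beta$. So $x$ fills $g$.

For (b) and (c), given $x\subseteq\omega$ and $s\subseteq n<\omega$, let
$D^x_{n,s}$ be the set of conditions $(F,n,s)$ with
$a_\alpha\setminus n\subseteq x$ and $b_\alpha\cap x\subseteq n$ for all
$\alpha\in F$. This set is centered: if $(F_i,n,s)\in D^x_{n,s}$ for $i\le m$
and $\alpha,\beta\in\bigcup_iF_i$, then a point of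
$(a_\alpha\cap b_\beta)\setminus n$ would be both in $x$ and outside it, so
$(\bigcup_iF_i,n,s)$ is a condition, and it extends each $(F_i,n,s)$. Moreover,
if $a_\alpha\subseteq^*x$ and $b_\alpha\cap x$ is finite for all $\alpha\in F$,
then by increasing $n$ we extend $(F,n,s)$ into some $D^x_{n',s'}$.

(c) If $x$ fills $g$, every condition lies above a member of some
$D^x_{n,s}$. So $S(g)$ is the union of the upward closures of these countably
many sets, and upward closures of centered sets are centered.

(b) Let $(F_\xi,n_\xi,s_\xi)$, $\xi<\omega_1$, be conditions. Since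
$\kappa>\omega_1$ is regular, all $F_\xi$ are contained in some
$\gamma<\kappa$. Let $x=a_\gamma$. For $\alpha<\gamma$ we have
$a_\alpha\subseteq^*x$, and $b_\alpha\cap x$ is finite. So each of the given
conditions extends into some $D^x_{n,s}$, two of them extend into the same one,
and these two are compatible.

(d) Suppose that $r\in R$ forces that $\dot x$ fills $g$. For $\alpha<\kappa$
choose $r_\alpha\le r$ and $m_\alpha<\omega$ such that $r_\alpha$ forces
$a_\alpha\setminus m_\alpha\subseteq\dot x$ and
$b_\alpha\cap\dot x\subseteq m_\alpha$. Make $m_\alpha$ constant on a set of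
size $\kappa$ and apply $K_\kappa$. This gives $m$ and $I\subseteq\kappa$ of
size $\kappa$ with $m_\alpha=m$ for $\alpha\in I$ and the $r_\alpha$,
$\alpha\in I$, pairwise compatible. For $\alpha,\beta\in I$ a common extension
of $r_\alpha$ and $r_\beta$ shows $a_\alpha\cap b_\beta\subseteq m$. Put
$x=\bigcup_{\alpha\in I}(a_\alpha\setminus m)$, a set in the ground model. Then
$b_\alpha\cap x=\emptyset$ and $a_\alpha\subseteq^*x$ for $\alpha\in I$. Given
$\beta<\kappa$, choose $\alpha\in I$ with $\alpha\ge\beta$; from
$a_\beta\subseteq^*a_\alpha$ and $b_\beta\subseteq^*b_\alpha$ we get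
$a_\beta\subseteq^*x$ and $b_\beta\cap x$ finite. So $x$ fills $g$.
\end{proof}

The hypothesis $\kappa>\omega_1$ is used only in (b), to find one index
$\gamma$ above $\omega_1$ many finite sets. Part (d) fails for ccc posets in
place of $K_\kappa$ posets, by (a) and (b). Together the four parts give the
dichotomy on which the proof rests: for a gap $g$ the poset $S(g)$ is ccc but
not $K_\kappa$, and as soon as $g$ is filled by any means, the same poset
becomes $\sigma$-centered and can no longer fill any gap of length $\kappa$.

\begin{corollary}\label{cor:product}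
If $g_0,\dots,g_{m-1}$ are pregaps of length $\kappa$ and $\mu$ is an ordinal,
then $\prod_{i<m}S(g_i)$ and
$\prod_{i<m}S(g_i)\times\mathrm{Add}(\omega,\mu)$ are ccc.
\end{corollary}

\begin{proof}
After forcing with a ccc product of some of the factors, $\kappa$ is still
regular and $>\omega_1$, so the next factor is ccc there by
Lemma~\ref{lem:gap}(b) or Lemma~\ref{lem:knaster}. Apply (F2) and induction.
\end{proof}

\begin{remark}
Under $\mathrm{MA}$ a gap of regular length $\kappa>\omega_1$ can exist only
for $\kappa=2^\omega$. If $\kappa<2^\omega$, the proof of (a) uses $\kappa$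
dense subsets of the ccc poset $S(g)$, so $\mathrm{MA}_\kappa$ fills $g$. If
$\kappa>2^\omega$, some pair $(a,b)$ equals $(a_\alpha,b_\alpha)$ for
unboundedly many $\alpha$, and $a$ fills $g$. This is why the length of our
gaps is the value of the continuum in Theorem~\ref{thm:strong}(1).
\end{remark}

\section{Independent buttons from gaps}\label{sec:buttons}

In this section $W$ is a countable model of $\mathrm{ZFC}$, $\kappa>\omega_1$
is regular in $W$, and $g_i\in W$ ($i<\omega$) are pregaps of length $\kappa$
with the following two properties.
\begin{enumerate}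
\item[(G1)] For each $i$ there is a sentence $\varphi_i$ that holds in a ccc
extension $W'$ of $W$ iff $g_i$ is filled in $W'$.
\item[(G2)] For all $j<N<\omega$ some ccc extension of $W$ satisfies
$\neg\varphi_j\wedge\bigwedge_{l<N,\,l\ne j}\varphi_l$.
\end{enumerate}
Let $S_i=S(g_i)$. In every ccc extension of $W$ the cardinal $\kappa$ is
regular and $>\omega_1$, so Section~\ref{sec:gaps} applies there, and each
$\varphi_i$ stays true in further ccc extensions once it is true.

The sentences $\varphi_0,\varphi_1$ already refute \eqref{eq:linear} at $W$: by
(G2) with $N=2$ one extension satisfies $\Box\varphi_0\wedge\neg\varphi_1$ and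
another satisfies $\Box\varphi_1\wedge\neg\varphi_0$. They also satisfy (B1)
and (B2). The difficulty is (B3), which concerns \emph{every} ccc extension
$W'$, while (G2) speaks only about $W$. An arbitrary ccc extension might
entangle the gaps: both could be unfilled in $W'$, and yet every ccc extension of
$W'$ that fills $g_0$ could fill $g_1$. We do not try to rule this out.
Instead we declare that in such a $W'$ button $1$ has already been pushed. For
fixed $N$ and $j<N$ let
\[
  \psi_j\;=\;\Box\Bigl(\bigwedge_{l<N,\,l\ne j}\varphi_l\;\to\;\varphi_j\Bigr).
\]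
So $\psi_j$ \emph{fails} in $W'$ iff some ccc poset $P\in W'$, a
\emph{witness for $j$}, forces that all $g_l$ with $l<N$, $l\ne j$ are filled and $g_j$
is not. To push other buttons without pushing $\psi_j$ we must preserve a
witness.

\begin{lemma}\label{lem:preserve}
Let $V$ be a countable model of $\mathrm{ZFC}$. In $V$ let $\kappa>\omega_1$ be
regular, $g$ a pregap of length $\kappa$, $P$ a ccc poset, and $E$ a poset.
Suppose that $P$ forces that $g$ is not filled and that $E$ is both
$K_{\omega_1}$ and $K_\kappa$. Let $G_E$ be $E$-generic over $V$. Then $P$ is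
ccc in $V[G_E]$. If $G_P$ is $P$-generic over $V[G_E]$, then $V[G_E][G_P]$ is a
generic extension of $V[G_P]$ in which $g$ is not filled.
\end{lemma}

\begin{proof}
Since $P$ forces that $E$ is ccc, $P\times E$ is ccc in $V$ by (F2), and $P$ is
ccc in $V[G_E]$ by Lemma~\ref{lem:dagger}. By (F4), $G_E$ is $E$-generic over
$V[G_P]$ and $V[G_E][G_P]=V[G_P][G_E]$. In $V[G_P]$ the pregap $g$ is unfilled,
$\kappa$ is regular and $>\omega_1$, and $E$ is $K_\kappa$, so
Lemma~\ref{lem:gap}(d) applies.
\end{proof}

\begin{example}[Two gaps]
Let $N=2$, so that $\psi_0=\Box(\varphi_1\to\varphi_0)$ and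
$\psi_1=\Box(\varphi_0\to\varphi_1)$, and ignore the dial. Let $W'$ be a ccc
extension of $W$ and $J(W')\subseteq B\subseteq\{0,1\}$. If $B=J(W')$ there is
nothing to do. If $B=\{0,1\}$, force with $S_0\times S_1$: then
$\Box\varphi_0$ and $\Box\varphi_1$ hold, hence $\psi_0$ and $\psi_1$. Up to
symmetry one case remains: $J(W')=\emptyset$ and $B=\{0\}$. Let $W''$ be an
extension of $W'$ by $S_0$. It satisfies $\Box\varphi_0$, hence $\psi_0$. We
know nothing about how $S_0$ acts on $g_1$ over $W'$ directly. But $\psi_1$
fails in $W'$, so there is a ccc poset $P\in W'$ that fills $g_0$ and not $g_1$.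
Change the order of forcing. After $P$, the pregap $g_0$ is filled, so $S_0$ is
$\sigma$-centered, hence $K_{\omega_1}$ and $K_\kappa$. By
Lemma~\ref{lem:preserve} with $E=S_0$ and $g=g_1$, the poset $P$ is still ccc
in $W''$ and still forces $\neg\varphi_1$, while $\varphi_0$ holds in its
extensions. So $\psi_1$ fails in $W''$ and $J(W'')=\{0\}$.
\end{example}

For general $N$ a witness for $j$ fills \emph{all} the other pregaps, so it
makes all $S_l$ with $l\ne j$ $\sigma$-centered at once, whichever buttons we
choose to push.

\begin{proposition}\label{prop:buttons}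
Under \textup{(G1)} and \textup{(G2)}, for every $N<\omega$ the sentences
$\psi_0,\dots,\psi_{N-1}$ are independent buttons over $W$.
\end{proposition}

\begin{proof}
(B1) is (G2). (B2) holds because each $\psi_j$ has the form $\Box\chi$, so by
(F2) it passes to ccc extensions.

For (B3) let $W'$, $B$, and $t<k$ be given. Take $\mu$ from
Lemma~\ref{lem:dial} with $\nu=\kappa$, and let
\[
  E=\prod_{i\in B}S_i\times\mathrm{Add}(\omega,\mu).
\]
It is ccc in $W'$ by Corollary~\ref{cor:product}. Let $G_E$ be $E$-generic over
$W'$ and $W''=W'[G_E]$. Then $\sigma_k(W'')=t$. For $i\in B$ the pregap $g_i$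
is filled in $W''$ by Lemma~\ref{lem:gap}(a), so $W''\models\Box\varphi_i$ and
$W''\models\psi_i$.

Let $j<N$ with $j\notin B$. Then $j\notin J(W')$, so by (F1) there is a witness
$P\in W'$ for $j$. In any extension of $W'$ by $P$ the pregaps $g_i$, $i\in B$,
are filled, because $j\notin B$. There $\prod_{i\in B}S_i$ is $\sigma$-centered
by Lemma~\ref{lem:gap}(c), and $E$ is $K_{\omega_1}$ and $K_\kappa$ by
Lemma~\ref{lem:knaster}. Apply Lemma~\ref{lem:preserve} with $V=W'$ and
$g=g_j$, and let $G_P$ be $P$-generic over $W''$. Then $W''[G_P]$ is a ccc
extension of $W''$ in which $g_j$ is not filled, and in which every $g_l$ with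
$l<N$, $l\ne j$ is filled because it is filled in $W'[G_P]$. So
$W''\models\neg\psi_j$, and $J(W'')=B$.
\end{proof}

\section{A model of Martin's Axiom with definable independent gaps}
\label{sec:model}

Fix a countable model of $\mathrm{ZFC}+V{=}L$ and call it $L$; it is the
constructible universe of every model in this section. Let
$\kappa=\aleph_\theta^L$ be as in Theorem~\ref{thm:strong}(1). We build
$W\models\mathrm{MA}+2^\omega=\kappa$ with (G1) and (G2) in three steps: add
mutually generic gaps, force $\mathrm{MA}$ without filling them, and code them
into a pattern that ccc forcing cannot change.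

\subsection*{Step 1: generic gaps}
For regular $\kappa>\omega_1$ let $\mathbb G_\kappa$ consist of the triples
$p=(F_p,n_p,(a^p_\alpha,b^p_\alpha)_{\alpha\in F_p})$ with
$F_p\subseteq\kappa$ finite, $n_p<\omega$, and $a^p_\alpha,b^p_\alpha$ disjoint
subsets of $n_p$. Put $q\le p$ iff $F_q\supseteq F_p$, $n_q\ge n_p$,
$a^q_\alpha\cap n_p=a^p_\alpha$ and $b^q_\alpha\cap n_p=b^p_\alpha$ for
$\alpha\in F_p$, and
\[
  a^q_\alpha\setminus n_p\subseteq a^q_\beta,\qquad
  b^q_\alpha\setminus n_p\subseteq b^q_\beta
  \qquad\text{for }\alpha<\beta\text{ in }F_p .
\]
The relation is transitive: if $r\le q\le p$, $\alpha<\beta$ are in $F_p$, and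
$m\in a^r_\alpha\setminus n_p$, then either $m<n_q$ and
$m\in a^q_\alpha\setminus n_p\subseteq a^q_\beta\subseteq a^r_\beta$, or
$m\ge n_q$ and $m\in a^r_\beta$ because $\alpha,\beta\in F_q$; the same
computation applies to the $b$'s. The poset $\mathbb G_\kappa$ is the same in
every generic extension.

If $n_p=n_q$ and $p,q$ agree on $F_p\cap F_q$, their union is a condition
extending both, since it adds no element at or above $n_p$. Given $\omega_1$
conditions, we may fix $n$, apply (F6) to the sets $F_p$, and fix one of the
finitely many possible restrictions to the root. So $\mathbb G_\kappa$ is ccc.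
For the finite-support product of $\omega$ copies, first fix the support and
then thin out in this way in each of its coordinates, keeping $\omega_1$
conditions each time; so this product and its subproducts are ccc as well.

One can increase $n_p$ without adding elements, and add any $\alpha$ to $F_p$
with $a_\alpha=b_\alpha=\emptyset$. So a generic filter $G$ yields disjoint
sets $a_\alpha=\bigcup_{p\in G}a^p_\alpha$ and
$b_\alpha=\bigcup_{p\in G}b^p_\alpha$ for all $\alpha<\kappa$. If $p\in G$ and
$\alpha<\beta$ are in $F_p$, then $a_\alpha\setminus n_p\subseteq a_\beta$ and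
$b_\alpha\setminus n_p\subseteq b_\beta$. Thus we obtain a pregap of length
$\kappa$, the \emph{generic pregap}. It is a gap because two conditions that
are disjoint above their root impose no joint constraint, so a new number can
be put into an $a$-set of one and a $b$-set of the other.

\begin{lemma}\label{lem:generic}
If $\kappa>\omega_1$ is regular, $\mathbb G_\kappa$ forces that the generic
pregap is not filled.
\end{lemma}

\begin{proof}
Suppose that $p$ forces that $\dot x$ fills it. For $\alpha<\kappa$ pick
$p_\alpha\le p$ and $m_\alpha$ such that $p_\alpha$ forces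
$\dot a_\alpha\setminus m_\alpha\subseteq\dot x$ and
$\dot b_\alpha\cap\dot x\subseteq m_\alpha$. Extending $p_\alpha$, assume
$\alpha\in F_{p_\alpha}$ and $n_{p_\alpha}\ge m_\alpha$. On a set of $\kappa$
many $\alpha$ the sets $F_{p_\alpha}$ form a $\Delta$-system with root $\rho$,
$n_{p_\alpha}=n$ is constant, the $p_\alpha$ agree on $\rho$, and $\alpha$ is
above all elements of $\rho$. Take two such indices $\alpha\ne\beta$. Let $q$
have $F_q=F_{p_\alpha}\cup F_{p_\beta}$ and $n_q=n+1$, agree with
$p_\alpha\cup p_\beta$ below $n$, and satisfy
\[
  n\in a^q_\gamma\iff\gamma\in F_{p_\alpha}\text{ and }\gamma\ge\alpha,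
  \qquad
  n\in b^q_\gamma\iff\gamma\in F_{p_\beta}\text{ and }\gamma\ge\beta .
\]
Indices $\gamma$ of the first kind lie in $F_{p_\alpha}\setminus\rho$ and those
of the second kind in $F_{p_\beta}\setminus\rho$. These sets are disjoint, so
$q$ is a condition. Within $F_{p_\alpha}$ the set of $\gamma$ with
$n\in a^q_\gamma$ is closed upward, and no $\gamma$ has $n\in b^q_\gamma$. So
$q\le p_\alpha$. Within $F_{p_\beta}$ the same holds with $a$ and $b$
exchanged, so $q\le p_\beta$. Now $q$ forces $n\in\dot a_\alpha$ with
$n\ge m_\alpha$, hence $n\in\dot x$, and $n\in\dot b_\beta$ with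
$n\ge m_\beta$, hence $n\notin\dot x$. This is a contradiction.
\end{proof}

Let $\mathbb G$ be the finite-support product of $\omega$ copies of
$\mathbb G_\kappa$ in $L$, let $G$ be $\mathbb G$-generic over $L$, and let
$V_1=L[G]$. Let $G_i$ be the $i$-th coordinate of $G$,
$g_i=\langle(a^i_\alpha,b^i_\alpha):\alpha<\kappa\rangle$ the pregap it
yields, and $S_i=S(g_i)$. In $L$, $\mathrm{GCH}$ and regularity give
$\kappa^{<\kappa}=\kappa$, and $|\mathbb G|=\kappa$. In $V_1$ we still have
$\kappa^{<\kappa}=\kappa$: a function from $\lambda<\kappa$ to $\kappa$ is a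
subset of $\lambda\times\gamma$ for some $\gamma<\kappa$, and by (F5) there are
at most $\kappa$ such subsets for each pair $(\lambda,\gamma)$. Also by (F5),
$2^\lambda=\lambda^+$ in $V_1$ for $\lambda\ge\kappa$.

\subsection*{Step 2: Martin's Axiom by a $K_\kappa$ iteration}
The Solovay--Tennenbaum iteration forces with ccc posets of size $<\kappa$
only, which suggests that it is $K_\kappa$ and preserves the gaps by
Lemma~\ref{lem:gap}(d). For (G2) we need more: the iteration must remain
$K_\kappa$ after some of the gaps have been filled. We therefore present it so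
that a sufficient condition for compatibility can be read off from finite
functions into ordinals, with no reference to the forcing relation.

Work in $V_1$. By recursion on $\delta\le\kappa$ we define posets $R_\delta$
and, for $\delta<\kappa$, ordinals $0<\mu_\delta<\kappa$ and $R_\delta$-names
$\dot Q_\delta$ such that $R_\delta$ forces ``$\dot Q_\delta$ is a ccc preorder
with underlying set $\mu_\delta$ and largest element $0$.'' The underlying set
of $R_\delta$ consists of \emph{all} finite functions $p$ with
$\mathrm{dom}\,p\subseteq\delta$ and $p(\beta)\in\mu_\beta$. Reading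
$p(\beta)=0$ for $\beta\notin\mathrm{dom}\,p$, put
\[
  p\le q\iff
  p{\upharpoonright}\beta\Vdash_{R_\beta}p(\beta)\le_{\dot Q_\beta}q(\beta)
  \quad\text{for all }\beta\in\mathrm{dom}\,q .
\]
By induction on $\delta$, $R_\delta$ is a dense suborder of the usual
finite-support iteration of the $\dot Q_\beta$. For $\delta+1$: given a
condition of the iteration with last coordinate $\tau$, extend its restriction
to $\delta$ to some $p\in R_\delta$ that decides $\tau=\check\xi$ with
$\xi\in\mu_\delta$; then $p\cup\{(\delta,\xi)\}$ extends the given condition.
At limit stages supports are finite. So each $R_\delta$ is ccc by (F2), and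
$|R_\delta|\le\kappa$.

The $\dot Q_\delta$ come from bookkeeping. For each $\beta<\kappa$ there are at
most $\kappa$ pairs $(\mu,\tau)$ with $0<\mu<\kappa$ and $\tau$ a nice
$R_\beta$-name for a subset of $\mu\times\mu$, because
$\kappa^{<\kappa}=\kappa$. Arrange that each such pair is considered at some
stage $\delta\ge\beta$. At that stage let $\mu_\delta=\mu$, and let
$\dot Q_\delta$ be forced to be $(\mu,\tau)$ if this is a ccc preorder with
largest element $0$, and the trivial preorder $(\mu,\mu\times\mu)$ otherwise.
Let $R=R_\kappa$, let $U$ be $R$-generic over $V_1$, and let $W_0=V_1[U]$.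

We recall why $W_0\models\mathrm{MA}+2^\omega=\kappa$. Let $\lambda<\kappa$ be
infinite, let $P$ be a ccc preorder on $\mu\le\lambda$ as in (F8), and let
$\lambda$ dense sets be given, coded as a subset of $\lambda\times\mu$. Nice
names for $P$ and for the code involve fewer than $\kappa$ conditions, so they
are $R_\beta$-names for some $\beta<\kappa$. The name of $P$ is considered at a stage
$\delta\ge\beta$, where $P$ is ccc by (F7). So stage $\delta$ adds a filter on
$P$ generic over $V_1[U\cap R_\delta]$, and it meets the given dense sets.
Hence $\mathrm{MA}_\lambda$ holds for all $\lambda<\kappa$, so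
$2^\omega\ge\kappa$, and $2^\omega\le\kappa$ by (F5). The model $W_0$ has the
same cardinals as $L$, and (F5) gives $2^\lambda=\lambda^+$ in $W_0$ for all
$\lambda\ge\kappa$.

\begin{lemma}\label{lem:R}
In every generic extension of $V_1$ in which $\kappa$ is regular and
uncountable, the poset $R$ is $K_\kappa$.
\end{lemma}

\begin{proof}
If $p,q\in R$ agree on $\mathrm{dom}\,p\cap\mathrm{dom}\,q$, then $p\cup q$ is
an element of $R$, and it extends both $p$ and $q$ because the $\dot Q_\beta$
are forced to be reflexive. Given $(p_\xi)_{\xi<\kappa}$ in the extension,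
apply (F6) there to the domains, obtaining a root $\rho$. The finite product
$\prod_{\beta\in\rho}\mu_\beta$ has size $<\kappa$, so
$p_\xi{\upharpoonright}\rho$ is constant on a set of size $\kappa$.
\end{proof}

\subsection*{Step 3: coding}
Translations assign \emph{sentences} to variables, so ``$g_i$ is filled'' must
be expressed without parameters, by a definition of $g_i$ that works in all ccc
extensions. All ccc extensions agree on $L$ and on which ordinals are
cardinals. So we write the $g_i$ into the set of $L$-cardinals above $\kappa$
that are collapsed, using forcing closed enough to leave the subsets of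
$\kappa$ untouched. This is where $\kappa$ must be definable in $L$.

Let $e$ be the least bijection
$\omega\times2\times\kappa\times\omega\to\kappa$ in the canonical well-order of
$L$, and let $A\subseteq\kappa$, $A\in V_1$, be given by
\[
  e(i,0,\alpha,n)\in A\iff n\in a^i_\alpha,\qquad
  e(i,1,\alpha,n)\in A\iff n\in b^i_\alpha .
\]
Work in $W_0$, whose $\aleph$-sequence is that of $L$. For $\alpha<\kappa$ let
$\nu_\alpha=\aleph_{\theta+3\cdot\alpha+4}$, a regular cardinal, and let
$\mathbb C_\alpha$ be the poset of partial functions from $\nu_\alpha$ to
$\nu_\alpha^+$ of size $<\nu_\alpha$, ordered by reverse inclusion. It is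
$<\!\nu_\alpha$-closed, it adds a surjection from $\nu_\alpha$ onto
$\nu_\alpha^+$, and since $2^{\nu_\alpha}=\nu_\alpha^+$ its size is
$\nu_\alpha^+=\aleph_{\theta+3\cdot\alpha+5}$. Let
$\mathbb C=\prod_{\alpha\in A}\mathbb C_\alpha$ with full support, let $C$ be
$\mathbb C$-generic over $W_0$, and let $W=W_0[C]$.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] Every sequence in $W$ of length at most $\kappa$ of elements of
$W_0$ is in $W_0$. The models $L$ and $W$ have the same cardinals
$\le\kappa$, $\kappa$ is regular in $W$, and
$W\models\mathrm{MA}+2^\omega=\kappa$; in particular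
$W\models\mathrm{MA}_{\omega_1}$.
\item[(b)] For $\alpha<\kappa$: $\alpha\in A$ iff
$\aleph^L_{\theta+3\cdot\alpha+5}$ is not a cardinal in $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A full-support product of $<\!\nu$-closed posets is $<\!\nu$-closed (take
lower bounds coordinatewise), so $\mathbb C$ is
$<\!\aleph_{\theta+4}$-closed. By (F3) this gives the claims on sequences and
cardinals, the regularity of $\kappa$, and $2^\omega=\kappa$. For
$\mathrm{MA}_\lambda$ with $\lambda<\kappa$, take in $W$ a ccc preorder on an
ordinal $\mu\le\lambda$ as in (F8) and $\lambda$ dense subsets. The preorder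
and the family lie in $W_0$, the preorder is ccc in $W_0$ by (F7), and
$\mathrm{MA}_\lambda$ in $W_0$ provides the filter.

(b) If $\alpha\in A$, the factor $\mathbb C_\alpha$ collapses
$\nu_\alpha^+=\aleph^L_{\theta+3\cdot\alpha+5}$. Let $\alpha\notin A$. Then
$\mathbb C\cong\mathbb C_{<\alpha}\times\mathbb C_{>\alpha}$, the products over
the elements of $A$ below and above $\alpha$, and
$W=W_0[C_{>\alpha}][C_{<\alpha}]$ by (F4). The factor $\mathbb C_{>\alpha}$ is
$<\!\nu_{\alpha+1}$-closed, with
$\nu_{\alpha+1}=\aleph_{\theta+3\cdot\alpha+7}$, so
$\aleph^L_{\theta+3\cdot\alpha+5}$ is a cardinal in $W_0[C_{>\alpha}]$. For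
$\beta<\alpha$ we have $3\cdot\beta+3\le3\cdot\alpha$, so
$3\cdot\beta+5\le3\cdot\alpha+2$. Since
$|\alpha|<\kappa\le\aleph_{\theta+3\cdot\alpha+1}$, in $W_0$ we have
\[
  |\mathbb C_{<\alpha}|\le\bigl(\aleph_{\theta+3\cdot\alpha+2}\bigr)^{|\alpha|}
  =\bigl(2^{\aleph_{\theta+3\cdot\alpha+1}}\bigr)^{|\alpha|}
  \le 2^{\aleph_{\theta+3\cdot\alpha+1}}
  =\aleph_{\theta+3\cdot\alpha+2}.
\]
By (F3), forcing with a poset of this size over $W_0[C_{>\alpha}]$ preserves
$\aleph^L_{\theta+3\cdot\alpha+5}$.
\end{proof}

\begin{proposition}\label{prop:G}
The model $W$ and the pregaps $g_i$ satisfy \textup{(G1)} and \textup{(G2)}.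
\end{proposition}

\begin{proof}
(G1) The objects $\kappa$, $\theta$, $e$ are defined in $L$ without parameters.
Let $A^*$ be the set of $\alpha<\kappa$ such that
$\aleph^L_{\theta+3\cdot\alpha+5}$ is not a cardinal, and let $\varphi_i$ say:
there is $x\subseteq\omega$ such that for all $\alpha<\kappa$ the sets
$\{n:e(i,0,\alpha,n)\in A^*\}\setminus x$ and
$\{n:e(i,1,\alpha,n)\in A^*\}\cap x$ are finite. A ccc extension of $W$ has the
same $L$ and the same cardinals as $W$, so it computes $A^*=A$ by
Lemma~\ref{lem:W}(b), and there $\varphi_i$ says that $g_i$ is filled.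

(G2) Let $j<N$ and $Q=\prod_{l<N,\,l\ne j}S_l$. Let $G_{\ne j}$ be the part of
$G$ on the coordinates other than $j$. Then $Q\in L[G_{\ne j}]$, and by
Corollary~\ref{cor:product} $Q$ is ccc in each of $L[G_{\ne j}]$, $V_1$, and
$W$. Let $h$ be $Q$-generic over $W$. By Lemma~\ref{lem:gap}(a), $g_l$ is
filled in $W[h]$ for $l<N$, $l\ne j$. Suppose toward a contradiction that
$x\in W[h]$ fills $g_j$. We remove the three steps of the construction in
reverse order.

\emph{Removing $\mathbb C$.} The real $x$ has a nice $Q$-name in $W$, given by
countably many countable antichains of $Q$. By Lemma~\ref{lem:W}(a) the name is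
in $W_0$. The filter $h$ is $Q$-generic over $W_0\subseteq W$, so
$x\in W_0[h]=V_1[U][h]$, and $g_j$ is filled there.

\emph{Removing $R$.} Both $R$ and $Q$ are in $V_1$. By (F4), $h$ is
$Q$-generic over $V_1$, $U$ is $R$-generic over $V_1[h]$, and
$V_1[U][h]=V_1[h][U]$. In $V_1[h]$ the cardinal $\kappa$ is regular and
$>\omega_1$, so $R$ is $K_\kappa$ there by Lemma~\ref{lem:R}. By
Lemma~\ref{lem:gap}(d), $g_j$ is already filled in $V_1[h]$.

\emph{Adding $g_j$ last.} We have $V_1=L[G_{\ne j}][G_j]$, and both
$\mathbb G_\kappa$ and $Q$ are in $L[G_{\ne j}]$. By (F4), $G_j$ is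
$\mathbb G_\kappa$-generic over $V'=L[G_{\ne j}][h]$ and $V'[G_j]=V_1[h]$. In
$V'$ the cardinal $\kappa$ is regular and $>\omega_1$, and $\mathbb G_\kappa$
as computed in $V'$ is the poset of $L$. By Lemma~\ref{lem:generic}, $g_j$ is
not filled in $V'[G_j]$, a contradiction.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Let $W$ be the model of Section~\ref{sec:model}. It satisfies
$\mathrm{MA}+2^\omega=\kappa$ and $\mathrm{MA}_{\omega_1}$ by
Lemma~\ref{lem:W}(a), so $\mathrm{S4.2}\subseteq\mathrm{Val}(W)$ by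
Proposition~\ref{prop:lower}. Propositions~\ref{prop:G}, \ref{prop:buttons},
and~\ref{prop:upper} give $\mathrm{Val}(W)\subseteq\mathrm{S4.2}$.

If $T\supseteq\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$ and $W\models T$, the logic
of $T$ contains $\mathrm{S4.2}$ by Proposition~\ref{prop:lower}, applied to all
models of $T$, and is contained in $\mathrm{Val}(W)=\mathrm{S4.2}$. For
$\kappa=\aleph_n^L$ with $2\le n<\omega$ we have $\kappa=\aleph_n^W$ by
Lemma~\ref{lem:W}(a), so $W\models\mathrm{MA}+2^\omega=\aleph_n$, and this
theory proves $\mathrm{MA}_{\omega_1}$.
\end{proof}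

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:strong}(1) with $\kappa=\aleph_2$ and
$T=\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.
\end{proof}

The inclusions in Theorem~\ref{thm:strong}(2) are
Propositions~\ref{prop:lower} and~\ref{prop:S5upper}, and the lower bound is
attained by part (1). It remains to find a model of $\mathrm{MA}_{\omega_1}$
whose logic is $\mathrm{S5}$. In such a model every sentence that can be made
true for good is already true. We arrange this for finitely many sentences at
a time, force $\mathrm{MA}_{\omega_1}$ at the end, and use compactness.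

\begin{proposition}\label{prop:S5}
Assume that $\mathrm{ZFC}$ is consistent. The theory
\[
  T=\mathrm{ZFC}+\mathrm{MA}_{\omega_1}
  +\{\Diamond\Box\psi\to\psi:\psi\text{ a sentence}\}
\]
is consistent, and $\mathrm{Val}(W)=\mathrm{S5}$ for every $W\models T$.
\end{proposition}

\begin{proof}
Let $\psi_1,\dots,\psi_n$ be sentences and $M_0$ a countable model of
$\mathrm{ZFC}$. For $1\le i\le n$ let $M_i$ be a ccc extension of $M_{i-1}$
satisfying $\Box\psi_i$ if $M_{i-1}\models\Diamond\Box\psi_i$, and
$M_i=M_{i-1}$ otherwise. Let $M_{n+1}$ be a ccc extension of $M_n$ satisfying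
$\mathrm{MA}_{\omega_1}$. It is obtained by the iteration of Step~2 of
Section~\ref{sec:model}, run in $M_n$ with length $\tau=(2^{\omega_1})^+$
through ccc preorders on ordinals $\mu\le\omega_1$. The bookkeeping works
because $\tau^{\omega_1}=(2^{\omega_1})^{\omega_1}\cdot\tau=\tau$ by
Hausdorff's formula, and every name for such a preorder and $\omega_1$ dense
sets is a name at some stage below $\tau$ because $\tau>\omega_1$ is regular. Now suppose
$M_{n+1}\models\Diamond\Box\psi_i$. By (F2) a ccc extension of $M_{n+1}$ is a
ccc extension of $M_{i-1}$, so $M_{i-1}\models\Diamond\Box\psi_i$. Then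
$M_i\models\Box\psi_i$, and $M_{n+1}\models\psi_i$. So every finite part of $T$
has a model, and $T$ is consistent by compactness.

Let $W\models T$, and let $\Delta$ be the set of instances of
$\Diamond\Box p\to p$; then $\Delta\subseteq\mathrm{Val}(W)$. Let $\delta$ be
$\Diamond\Box\chi\to\chi$, and let $\delta'\in\Delta$ be
$\Diamond\Box\Box\chi\to\Box\chi$. We claim
$\mathrm{S4}\vdash\delta'\to\Box\delta$. The formula $\delta'$ is the
disjunction of $\Box\chi$ and $\neg\Diamond\Box\Box\chi$. The first disjunct
implies $\Box\delta$ because $\chi$ implies $\delta$. For the second,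
$\Box\chi\to\Box\Box\chi$ gives $\Diamond\Box\chi\to\Diamond\Box\Box\chi$, so
$\neg\Diamond\Box\Box\chi$ implies $\neg\Diamond\Box\chi$, which implies
$\Box\neg\Diamond\Box\chi$ by \eqref{eq:notdiamond}, and hence $\Box\delta$.
Thus $\Box\delta\in\mathrm{Val}(W)$ for all $\delta\in\Delta$, and
Lemma~\ref{lem:nec} gives $\mathrm{S5}\subseteq\mathrm{Val}(W)$. Equality
follows from Proposition~\ref{prop:S5upper}.
\end{proof}

This completes the proof of Theorem~\ref{thm:strong}(2).

\begin{thebibliography}{9}
\bibitem{source}
\emph{On The Modal Logics Of Some Set-Theoretic Constructions},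
\texttt{https://eprints.illc.uva.nl/id/document/2100}.
\end{thebibliography}
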